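# A degree of categoricity that is not strong

## 1. Rigid structures: one isomorphism for each pair of copies

All structures in these notes are countable, in a computable language. A structure is **computable** if its atomic diagram is computable. An infinite computable structure is taken to have domain $\omega$ (rename its elements computably).

**Definition.** Let $\mathbf d$ be a Turing degree and $\mathcal A$ a computable structure.

* $\mathcal A$ is *$\mathbf d$-computably categorical* if for every computable $\mathcal B\cong\mathcal A$ there is an isomorphism from $\mathcal A$ onto $\mathcal B$ computable from $\mathbf d$.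
* The *degree of categoricity* of $\mathcal A$, if it exists, is the least $\mathbf d$ such that $\mathcal A$ is $\mathbf d$-computably categorical. A degree is *a degree of categoricity* if it is the degree of categoricity of some computable structure.
* The degree of categoricity $\mathbf d$ of $\mathcal A$ is *strong* for $\mathcal A$ if there are computable copies $\mathcal A_0,\mathcal A_1$ of $\mathcal A$ such that every isomorphism $f:\mathcal A_0\to\mathcal A_1$ satisfies $\deg(f)\ge\mathbf d$. A degree is *a strong degree of categoricity* if it is one for some computable structure.

A finite structure has degree of categoricity $\mathbf 0$, and so has any structure whose computable copies are all computably isomorphic. In these cases the degree is strong: take $\mathcal A_0=\mathcal A_1=\mathcal A$.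

**Example (the order $(\omega,<)$).** Its degree of categoricity is $\mathbf 0'$, and it is strong. If $\mathcal B=(\omega,<_{\mathcal B})$ is a computable copy, then $\emptyset'$ finds the least element (the $a$ for which there is no $b<_{\mathcal B}a$), then the next one, and so on. So $(\omega,<)$ is $\mathbf 0'$-computably categorical. For the lower bound let $k_0,k_1,\dots$ be a computable enumeration of $\emptyset'$ without repetition. Build $\mathcal B$ from $a_n=2n$ in the order $a_0<a_1<\cdots$, and put $b_s=2s+1$ between $a_{k_s}$ and $a_{k_s+1}$. This order is computable, and it has type $\omega$ because each gap receives at most one element. For an isomorphism $f:\omega\to\mathcal B$ we have $n\in\emptyset'$ iff the $\mathcal B$-successor of $a_n$ is not $a_{n+1}$, that is, iff $f(f^{-1}(a_n)+1)$ is odd. So every such $f$ computes $\emptyset'$.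

In this example there is only one isomorphism between two copies. A structure is *rigid* if its only automorphism is the identity. For rigid structures the least degree always comes from finitely many pairs of copies, and then from a single pair. The tool is a textbook theorem. **Spector's exact pair theorem:** for every countable ideal $\mathcal I$ of Turing degrees (nonempty, closed downward and under join) there are degrees $\mathbf a,\mathbf b$ with $\mathcal I=\{\mathbf x:\mathbf x\le\mathbf a\text{ and }\mathbf x\le\mathbf b\}$.

**Proposition 1.** If a rigid computable structure $\mathcal A$ has degree of categoricity $\mathbf d$, then $\mathbf d$ is a strong degree of categoricity (possibly of another structure).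

*Proof.* Let $\mathcal A$ be infinite, and let the language be relational (replace functions by their graphs; this changes neither the computable copies nor the isomorphisms). For each computable copy $\mathcal B$ there is exactly one isomorphism $f_{\mathcal B}:\mathcal A\to\mathcal B$. So $\mathcal A$ is $\mathbf c$-computably categorical iff $\mathbf c$ is an upper bound of the countable set $\{\deg f_{\mathcal B}\}$, equivalently of the ideal $\mathcal I$ that this set generates. Let $\mathbf a,\mathbf b$ be an exact pair for $\mathcal I$. Both are upper bounds of $\mathcal I$, so $\mathcal A$ is $\mathbf a$- and $\mathbf b$-computably categorical, and $\mathbf d\le\mathbf a,\mathbf b$ by leastness. Hence $\mathbf d\in\mathcal I$. So there are computable copies $\mathcal B_0,\dots,\mathcal B_{N-1}$, $N\ge1$, with $\mathbf d\le\deg(f_{\mathcal B_0}\oplus\dots\oplus f_{\mathcal B_{N-1}})$. Equality holds, since $\mathbf d$ bounds every $f_{\mathcal B}$.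

Let $\mathcal M$ be the disjoint union of $N$ copies of $\mathcal A$, with new unary predicates $U_0,\dots,U_{N-1}$ naming the parts. In any computable copy of $\mathcal M$ each part is an infinite computable set carrying a computable copy of $\mathcal A$, so $\mathbf d$ computes an isomorphism part by part, and $\mathcal M$ is $\mathbf d$-computably categorical. Let $\mathcal M_0$ have all parts equal to $\mathcal A$ and let $\mathcal M_1$ have the parts $\mathcal B_0,\dots,\mathcal B_{N-1}$. The only isomorphism $\mathcal M_0\to\mathcal M_1$ is Turing equivalent to $f_{\mathcal B_0}\oplus\dots\oplus f_{\mathcal B_{N-1}}$, which has degree $\mathbf d$. So $\mathbf d$ is the degree of categoricity of $\mathcal M$, and it is strong. $\square$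

What changes without rigidity? The proof used that "$\mathcal A$ is $\mathbf c$-computably categorical" means "$\mathbf c$ is above certain fixed degrees". In general a pair of copies has many isomorphisms. A degree $\mathbf c$ must compute *one of them* for each pair, and different degrees may choose different ones. So we ask, as in "Degrees Of Categoricity And The Hyperarithmetic Hierarchy" (http://johannafranklin.net/papers/cfs-degreesofcat.pdf): *is every degree of categoricity a strong degree of categoricity?* We shall prove that the answer is no.

## 2. Isomorphisms as a $\Pi^0_1$ class, and a sequence of shrinking closed sets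

For a tree $T\subseteq\omega^{<\omega}$ (closed under prefixes) let $[T]$ be its set of paths and $T^{ext}$ the set of nodes that lie on paths. For example, if $T$ consists of the strings $0^n$ and of the strings $0^n1$, then $[T]=\{0^\infty\}$ and $T^{ext}=\{0^n:n\in\omega\}$.

**Definition.** Let $P\subseteq\omega^\omega$.

* $P$ is a *$\Pi^0_1$ class* if $P=[T]$ for a computable tree $T$.
* $P$ is a *$\Pi^0_2(Z)$ class* if $P=\{X:\forall n\,\exists m\ (X\restriction m,n)\in S\}$ for some $Z$-c.e. set $S$. For $Z=\emptyset$ we may take $S$ computable: replace $S$ by the set of $(\tau,n)$ such that $(\tau',n)$ is enumerated into $S$ within $|\tau|$ steps for some $\tau'\subseteq\tau$.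
* A set $Z$ is a *$\Pi^0_2$ singleton* if $\{Z\}$ is a $\Pi^0_2$ class ($Z$ is identified with its characteristic function).

A $\Pi^0_1$ class $[T]$ is a $\Pi^0_2(Z)$ class for every $Z$: take $S=\{(\tau,n):\tau\in T,|\tau|\ge n\}$.

**Example.** $\emptyset'$ is a $\Pi^0_2$ singleton: it is the only $0$-$1$-valued $V$ such that, for all $x$, $x\in V\leftrightarrow\exists s\,\varphi_{x,s}(x){\downarrow}$. For each $x$ this is a Boolean combination of $\Sigma^0_1$ conditions on $V$, so the conjunction over all $x$ is $\Pi^0_2$. In the same way $Z=\emptyset'\oplus(\emptyset')'$ is a $\Pi^0_2$ singleton: it is the only $V_0\oplus V_1$ such that, for all $x$,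
$$x\in V_0\leftrightarrow\exists s\,\varphi_{x,s}(x){\downarrow}\qquad\text{and}\qquad x\in V_1\leftrightarrow\exists m\,\Phi_x^{V_0\restriction m}(x){\downarrow}.$$

**Lemma 2.** If $\mathcal A_0,\mathcal A_1$ are infinite computable structures in the same language, then $\{f\oplus f^{-1}:f:\mathcal A_0\cong\mathcal A_1\}$ is a $\Pi^0_1$ class.

*Proof.* $f\oplus g$ belongs to the set iff $f(g(x))=x=g(f(x))$ for all $x$ and $f$ preserves every atomic fact and its negation. List these conditions computably. Each can be violated only by finitely many values of $f\oplus g$, and it is decidable whether given values violate it. Let $T$ be the tree of those $\sigma$ whose recorded values violate none of the first $|\sigma|$ conditions. $\square$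

For the pairs of copies in Proposition 1 the class is one point; for two copies of a pure infinite set it consists of all $f\oplus f^{-1}$ with $f$ a permutation of $\omega$.

**Lemma 3.** Let $\mathbf d>\mathbf 0$, and suppose that no $\Pi^0_1$ class has a $\mathbf d$-computable member while all its members compute $\mathbf d$. Then $\mathbf d$ is not a strong degree of categoricity.

*Proof.* Suppose $\mathbf d$ is strong for $\mathcal A$ via $\mathcal A_0,\mathcal A_1$. As $\mathbf d>\mathbf 0$, $\mathcal A$ is infinite. Let $P$ be the $\Pi^0_1$ class of Lemma 2. Since $\mathcal A$ is $\mathbf d$-computably categorical, $\mathbf d$ computes isomorphisms from $\mathcal A$ onto $\mathcal A_0$ and onto $\mathcal A_1$, hence an $f:\mathcal A_0\cong\mathcal A_1$ and its inverse. So $P$ has a $\mathbf d$-computable member. All members compute $\mathbf d$ by strongness. This contradicts the hypothesis. $\square$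

So we want countably many closed sets such that hitting each of them costs exactly $\mathbf d$, while no single class has this effect. Here is a pattern. Suppose $Y_k\to D$, any two of the $Y_k$ together compute $D$, and no single $Y_k$ computes $D$. Consider the closed sets
$$\{D\}\cup\{Y_k:k\ge m\},\qquad m=0,1,2,\dots$$
If $\mathbf c$ computes a member of each of them, then $\mathbf c$ computes $D$ or two different $Y_k$, so it computes $D$. But no single one of them forces us to compute $D$. We must make the pattern robust against *all* $\Pi^0_1$ classes, and realize it by isomorphisms. Here is what comes out.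

**Theorem 4 (Main Theorem).** Let $Z\ge_T\emptyset''$ be a $\Pi^0_2$ singleton. There is a degree $\mathbf d$ with $\deg Z<\mathbf d\le\deg Z''$ such that

1. $\mathbf d$ is the degree of categoricity of a computable structure;
2. no $\Pi^0_2(Z)$ class $P\subseteq\omega^\omega$ (in particular no $\Pi^0_1$ class) has a $\mathbf d$-computable member while all its members compute $\mathbf d$. Hence $\mathbf d$ is not a strong degree of categoricity.

The last sentence of part 2 is Lemma 3. With $Z=\emptyset'\oplus(\emptyset')'$ we get a degree of categoricity $\mathbf d$ with $\mathbf 0''<\mathbf d\le\mathbf 0^{(4)}$ that is not strong.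

## 3. Theorem 4 from a convergent sequence and a categoricity theorem

Fix a computable bijection $\mathrm{code}:\mathbb Q\to\omega$; through it $\mathbb Q^\omega$ and $\omega^\omega$ are identified. For a string $\tau$, $\Phi_a^{\tau}(x){\downarrow}$ means that the computation converges and queries $\tau$ only inside its domain; in $\Phi_a^{Z\oplus\tau}$ queries to $Z$ are unrestricted. So $\{(\tau,x):\Phi_a^{Z\oplus\tau}(x){\downarrow}\}$ is $Z$-c.e.

**Theorem A.** For every set $Z$ there are $D,Y_0,Y_1,\dots\in\mathbb Q^\omega$ and uniformly $Z'$-computable trees $U_i\subseteq\mathbb Q^{<\omega}$ such that: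

* (A1) if $R$ is a $\Pi^0_2(Z)$ class and $D\in R$, then $Y_k\in R$ for all but finitely many $k$;
* (A2) $D\not\le_TZ\oplus Y_k$ for all $k$;
* (A3) $D\le_TY_j\oplus Y_k$ for $j\ne k$;
* (A4) for each $i$, $[U_i]=\emptyset$ or $[U_i]=\{D\}\cup\{Y_k:k\ge m\}$ for some $m$, and every $m$ occurs; moreover $Y_k\to D$;
* (A5) $D\le_TZ''$.

**Theorem B.** Let $(T_i)_{i\in\omega}$ be uniformly computable trees in $\omega^{<\omega}$, each containing $\langle\rangle$ and with each $T_i^{ext}$ finitely branching. Let $I=\{i:[T_i]\ne\emptyset\}$. Let $E\ge_T\emptyset''$ compute, uniformly in $i\in I$, a path $X_i\in[T_i]$ (one partial $E$-computable procedure that is correct for all $i\in I$; $I$ need not be $E$-computable). Then there is a computable structure $\mathcal A$ which is $\deg(E)$-computably categorical and such that whenever $\mathcal A$ is $\mathbf c$-computably categorical, $\mathbf c$ computes a member of $[T_i]$ for every $i\in I$.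

*Proof of Theorem 4 from Theorems A and B.* Let $\mathbf d=\deg(Z\oplus D)$. By (A2) $\mathbf d>\deg Z$ and by (A5) $\mathbf d\le\deg Z''$.

**Step 1 (part 2: pull $P$ back to a class containing $D$).** Let $P=\{g:\forall x\,\exists m\ (g\restriction m,x)\in S\}$ with $S$ $Z$-c.e., and suppose $\Phi_a^{Z\oplus D}\in P$. We look for a member of $P$ that does not compute $\mathbf d$. Let $R$ be the set of $X$ such that
$$\forall x\,\exists m\,\big[\Phi_a^{Z\oplus X\restriction m}\restriction x\text{ is defined}\big]\ \text{ and }\ \forall x\,\exists m,l\,\big[\Phi_a^{Z\oplus X\restriction m}\restriction l\text{ is defined and }(\Phi_a^{Z\oplus X\restriction m}\restriction l,\,x)\in S\big].$$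
The brackets are $Z$-c.e. conditions, so $R$ is a $\Pi^0_2(Z)$ class. It says that $\Phi_a^{Z\oplus X}$ is total and lies in $P$, so $D\in R$. By (A1) some $Y_k\in R$. Then $\Phi_a^{Z\oplus Y_k}$ is a member of $P$ computable from $Z\oplus Y_k$, and by (A2) it does not compute $D$.

**Step 2 (part 1: the sets $\{Z\}\times[U_i]$ are uniformly $\Pi^0_2$).** Theorem B wants computable trees, but the $U_i$ are only $Z'$-computable. Adding $Z$ as a coordinate helps, because $Z$ is a $\Pi^0_2$ singleton. Let $P_i=\{Z\oplus X:X\in[U_i]\}$. By the limit lemma there is $c$ such that $\Phi_c^Z$ is total, $\{0,1\}$-valued and $\lim_t\Phi_c^Z(i,\sigma,t)=U_i(\sigma)$. Let $\{Z\}=\{V:\forall n\,\exists m\,Q(V\restriction m,n)\}$ with $Q$ computable. Then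
$$V_0\oplus V_1\in P_i\iff\forall n\,\exists m\,Q(V_0\restriction m,n)\ \wedge\ \forall n\,\forall t\,\exists t'>t\ \ \Phi_c^{V_0}(i,V_1\restriction n,t'){\downarrow}=1.\tag{1}$$
Indeed, the first clause says $V_0=Z$. Given this, the limit exists, and the value $1$ occurs infinitely often iff the limit is $1$, that is, iff $V_1\restriction n\in U_i$. A true existential statement in (1) is witnessed by a finite part of $V=V_0\oplus V_1$. So $P_i=\{V:\forall n\,\exists m\,Q_i(V\restriction m,n)\}$ with $Q_i$ uniformly computable (let even $n$ handle the first clause and odd $n$ the pairs $(n,t)$ of the second, with all searches and step counts bounded by $m$).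

**Step 3 (from $\Pi^0_2$ to computable trees, by adding least witnesses).** Let $T_i$ be the set of sequences $((v_0,g_0),\dots,(v_{l-1},g_{l-1}))$ such that for all $n<l$:
$$\text{if }g_n\le l\text{ then }Q_i(v\restriction g_n,n);\qquad\neg Q_i(v\restriction m,n)\text{ for all }m<g_n\text{ with }m\le l.$$
Pairs are coded by numbers. The conditions for a smaller $l$ are among those for a larger one, so $T_i$ is a tree; it contains $\langle\rangle$, and the $T_i$ are uniformly computable. A path is a pair $(V,g)$ with $g(n)=\mu m\,Q_i(V\restriction m,n)$ for all $n$. So $[T_i]=\{(V,g_V):V\in P_i\}$, where $g_V(n)=\mu m\,Q_i(V\restriction m,n)$, and $(V,g_V)\equiv_TV$.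

The map $V\mapsto(V,g_V)$ is continuous on $P_i$, since $g_V(n)$ depends only on $V\restriction g_V(n)$. By (A4) $[U_i]$ is empty or a convergent sequence with its limit, so $P_i$ is compact, and so is $[T_i]$. In a compact subset of $\omega^\omega$ only finitely many values follow a given string, so $T_i^{ext}$ is finitely branching.

**Step 4 (apply Theorem B).** Let $E=Z\oplus D$, so $E\ge_T\emptyset''$. For $i\in I$ we have $D\in[U_i]$, so $E$ computes the path $(Z\oplus D,g_{Z\oplus D})$ of $T_i$, uniformly in $i\in I$. Theorem B gives a computable $\mathcal A$ that is $\mathbf d$-computably categorical. Let $\mathcal A$ be $\mathbf c$-computably categorical. Then $\mathbf c$ computes a member of each $[T_i]$, $i\in I$, hence a member of $P_i$. So $\mathbf c\ge\deg Z$, and, since every $m$ occurs in (A4), for every $m$ it computes a member $X^{(m)}$ of $\{D\}\cup\{Y_k:k\ge m\}$. If $X^{(0)}=D$, then $\mathbf c\ge\mathbf d$. If $X^{(0)}=Y_k$, then $X^{(k+1)}$ is $D$ or some $Y_{k'}$ with $k'>k$, and $\mathbf c\ge\mathbf d$ by (A3). So $\mathbf d$ is the degree of categoricity of $\mathcal A$. $\square$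

It remains to prove Theorems A and B, which are independent of each other.

## 4. Generic pairs, and why they cannot lie on a thin $Z'$-computable tree

For Theorem A a sensible first attempt is forcing. Properties (A1)–(A3) look like genericity, and (A3) can be arranged by linear algebra over $\mathbb Q$. Take $D,r\in\mathbb Q^\omega$ and put
$$Y_k(m)=D(m)\ (m<k),\qquad Y_k(m)=D(m)+(k+1)r(m)\ (m\ge k).$$
For $j\ne k$ and $m\ge\max(j,k)$ this gives $(k+1)Y_j(m)-(j+1)Y_k(m)=(k-j)D(m)$, so (A3) holds, and $Y_k\to D$. Let the pair $(D,r)$ be generic: it meets every dense set of conditions $(\sigma,\rho)$ (two rational strings of equal length) that is arithmetical in $Z$. A condition determines a string $\eta$ that approximates $Y_k$. The string $\eta$ can be extended to any $\tau\supseteq\eta$ by new entries of $\sigma$ and $\rho$, and at positions $m\ge k$ the new $\sigma(m)$ is still free: put $\rho(m)=(\tau(m)-\sigma(m))/(k+1)$.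

*(A2) holds.* Fix $k,a$. Consider the conditions for which some $m<|\sigma|$ has $\Phi_a^{Z\oplus\eta}(m){\downarrow}\neq\mathrm{code}(\sigma(m))$, or some $m$ is such that $\Phi_a^{Z\oplus\tau}(m)$ diverges for all $\tau\supseteq\eta$. They are dense. Given a condition, extend it to length $m\ge k$. If no $\tau\supseteq\eta$ gives convergence at $m$, we are done. Otherwise extend $\eta$ to such a $\tau$ with $|\tau|>m$, and choose $\sigma(m)$ with a code different from the computed value. So $D\ne\Phi_a^{Z\oplus Y_k}$.

*(A1) holds.* Let $R=\{X:\forall n\,\exists m\,(X\restriction m,n)\in S\}$ contain $D$, with $S$ $Z$-c.e. and closed under extending the first coordinate. Let $O$ be the set of $\sigma$ such that for some $n$ no $\tau\supseteq\sigma$ has $(\tau,n)\in S$. The $\sigma$ that are in $O$ or have no extension in $O$ are dense, and no initial segment of $D$ is in $O$. So for some $l$ no extension of $D\restriction l$ is in $O$. Let $k\ge l$, so that $Y_k\restriction l=D\restriction l$. For each $n$ the conditions for which $\eta$ is incompatible with $D\restriction l$ or $(\eta,n)\in S$ are dense. Hence $(Y_k\restriction m,n)\in S$ for some $m$, and $Y_k\in R$.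

*(A4) fails.* Let $U$ be a $Z'$-computable tree with $D\in[U]$. The strings $\sigma$ that are outside $U$, or all of whose extensions are in $U$, are dense. Since $D\in[U]$, some $\sigma\subset D$ has all its extensions in $U$. So $[U]$ contains every extension of $\sigma$, and it is uncountable. ((A5) fails as well for this much genericity: if $g\le_TZ''$, the strings not contained in $g$ form a dense set arithmetical in $Z$.)

The argument against (A4) shows what must be given up. To decide whether $D\in R$, forcing moves $D$ to an *arbitrary* string outside $R$, if there is one. Every place where $D$ might go must then remain in the tree. But the tree should contain only $D$ and the $Y_k$. The way out is to let $D$ be moved only to a string that is *already in the family*, namely to a current $Y_i$. This suffices for (A1). If some current $Y_i$ has been seen to leave $R$, make it the new $D$, and then $D\notin R$; if no such $Y_i$ ever appears, then the $Y_i$ are all in $R$. What is new in the tree after a stage can be kept visible: every new branch starts with an entry whose code is large.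

## 5. Proof of Theorem A: $D$ moves only inside its own family

**Step 1 (names for the classes and requirements).** Let $S_e\subseteq\mathbb Q^{<\omega}\times\omega$ be the closure of $W_e^Z$ under extending the first coordinate, and $R_e=\{X:\forall n\,\exists m\,(X\restriction m,n)\in S_e\}$. These are all the $\Pi^0_2(Z)$ classes. Let
$$Out_{e,s}=\{\sigma:\exists n\le s\ \forall\tau\supseteq\sigma\ (\tau,n)\notin S_e\}.$$
This is uniformly $Z'$-decidable, closed under extending $\sigma$ and under increasing $s$. If an initial segment of $X$ is in some $Out_{e,s}$, then $X\notin R_e$.

The requirements are $N_e$ (for (A1)), $G(k,e,n)$ (a decision whether $Y_k$ meets $S_e$ at $n$), and $H(k,a)$ (for $D\ne\Phi_a^{Z\oplus Y_k}$). List them computably as $J_0,J_1,\dots$ such that each occurs at least once and $J_j$ mentions $Y_k$ only if $k\le j$: take a list with infinite repetition and replace violating entries by $N_0$.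

**Step 2 (the array).** The construction is $Z'$-computable. At the start of stage $s$ there are a length $\ell$ ($\ell=0$ at stage $0$), strings $D,Y_k\in\mathbb Q^\ell$ for $k<s$, numbers $n_0\le\dots\le n_{s-1}\le\ell$, and $r:\ell\to\mathbb Q$ with
$$Y_k\restriction n_k=D\restriction n_k,\qquad Y_k(m)=D(m)+(k+1)r(m)\quad(n_k\le m<\ell).\tag{2}$$
*Extending the array* means choosing $D(m),r(m)$ at new positions $m$; the $Y_k(m)$ are then determined by (2), since all $n_k\le\ell\le m$. Two facts will be used. Any one of the strings can be extended to any prescribed $\tau$ (take $D(m)=\tau(m)$, $r(m)=0$). And $Y_k$ can be extended to a prescribed $\tau$ with *arbitrary* new entries of $D$ (take $r(m)=(\tau(m)-D(m))/(k+1)$).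

**Step 3 (stage $s$).** The stage has four parts.

(a) *Marker.* Extend the array by one position $m=\ell$, with $\mathrm{code}(D(m))\ge s$ and $r(m)=0$. All strings get the same new entry, of code $\ge s$. Now every $n_k$ is less than the current length.

(b) *Action.* Find the least $j$ with $j+1<s$ such that $J_j$ requires attention, and act for it. If there is none, go to (d).

* $J_j=N_e$ requires attention if $D\restriction n_{j+1}\notin Out_{e,s}$ and $Y_i\in Out_{e,s}$ for some $i$ with $j<i<s$. *Action (a switch):* fix such an $i$ and replace $D$ by $D'=Y_i$. Let $r'=r$ below $n_i$. Choose $r'(n_i)$ such that $\mathrm{code}(D'(n_i)+(k+1)r'(n_i))\ge s$ for all $k\le j$ (each $k$ excludes only finitely many values), and let $r'(m)=0$ for $m>n_i$. For $k\le j$ replace $Y_k$ by the string that agrees with $Y_k$ below $n_i$ and equals $D'(m)+(k+1)r'(m)$ for $n_i\le m<$ the current length. Then $r'$ replaces $r$.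
* $J_j=G(k,e,n)$ requires attention if $(Y_k\restriction n_{j+1},n)\notin S_e$ but some $\tau\supseteq Y_k\restriction n_{j+1}$ has $(\tau,n)\in S_e$. *Action:* if some $\tau\supseteq Y_k$ has $(\tau,n)\in S_e$, extend the array so that $Y_k$ becomes such a $\tau$.
* $J_j=H(k,a)$ requires attention unless, with $L=n_{j+1}$, either (i) some $m<L$ has $\Phi_a^{Z\oplus(Y_k\restriction L)}(m){\downarrow}\ne\mathrm{code}(D(m))$, or (ii) some $m\le L$ is such that no $\tau\supseteq Y_k\restriction L$ has $\Phi_a^{Z\oplus\tau}(m){\downarrow}$. *Action:* let $m$ be the current length. If some $\tau\supseteq Y_k$ has $\Phi_a^{Z\oplus\tau}(m){\downarrow}$, take such a $\tau$ with $|\tau|>m$ and extend the array so that $Y_k$ becomes $\tau$ and $\mathrm{code}(D(m))\ne\Phi_a^{Z\oplus\tau}(m)$.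

(c) *Reset.* If $J_j$ acted, then for $j<k<s$ reset $Y_k:=D$ (the new $D$) and $n_k:=$ the current length.

(d) *New string.* Introduce $Y_s:=D$ and $n_s:=$ the current length.

All questions asked are $\Sigma^0_1(Z)$ or $\Pi^0_1(Z)$, hence $Z'$-decidable. Condition (2) is preserved. The only case to check is a switch, for $k\le j<i$. There $n_k\le n_i$, and $D'=Y_i$ equals $D$ below $n_i$, so (2) persists for $Y_k$ below $n_i$; from $n_i$ on it holds by definition. The $Y_k$ with $k>j$ are reset, and (2) is trivial for them. The $n_k$ stay nondecreasing in $k$. Lengths grow at every stage and $n_k$ only increases. The length at the end of stage $k$ is at least $k+1$, so $n_k\ge k$. And $n_k$ is reset exactly when some $J_{j'}$ with $j'<k$ acts after its introduction.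

**Step 4 (finite injury).** We show that every requirement acts finitely often and that the strings converge.

*(F1) When $J_{j'}$ acts, the existing entries of $D$ and of the $Y_k$ change only at positions $\ge n_{j'+1}$ (old value).* Consider a switch to $Y_i$, $i>j'$. $D$ and the $Y_k$ with $k\le j'$ change only at positions $\ge n_i\ge n_{j'+1}$. For $k>j'$, $Y_k$ becomes the new $D$, which agrees with the old $D$ below $n_i$, while the old $Y_k$ agrees with the old $D$ below $n_k\ge n_{j'+1}$. For the other actions only the $Y_k$ with $k>j'$ change, since they become $D$, and only at positions $\ge n_k\ge n_{j'+1}$.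

*(F2) Between actions of requirements $J_{j'}$ with $j'<j$, $J_j$ acts at most once.* Let $J_j$ act at stage $s$, and let $\ell$ be the length after the reset, so $n_{j+1}=\ell$. At that moment:

* if $J_j=N_e$: $D\restriction\ell=D\in Out_{e,s}$;
* if $J_j=G(k,e,n)$: $(Y_k\restriction\ell,n)\in S_e$, or no $\tau\supseteq Y_k\restriction\ell$ has $(\tau,n)\in S_e$;
* if $J_j=H(k,a)$: if the array was extended, (i) holds with $L=\ell>m$; otherwise the length is still $m$ and (ii) holds with $L=\ell=m$.

As long as no $J_{j'}$ with $j'\le j$ acts again, $n_{j+1}=\ell$, and by (F1) the strings $D\restriction\ell$ and $Y_k\restriction\ell$ ($k\le j$) do not change. So the displayed fact remains true, and it implies that $J_j$ does not require attention. Hence $J_j$ cannot act before some $J_{j'}$ with $j'<j$ does.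

By induction every $J_j$ acts finitely often. Let $s_j>j+1$ be such that no $J_{j'}$ with $j'\le j$ acts at stages $\ge s_j$. From $s_j$ on:

* $n_k$ is constant for $k\le j+1$; write $L_j$ for the final $n_{j+1}$, so $L_j\ge j+1$;
* $D\restriction L_j$ and $Y_k\restriction L_j$ ($k\le j$) are constant, by (F1);
* for $k>j$, $Y_k\restriction L_j=D\restriction L_j$ for the current strings, since $n_k\ge n_{j+1}$;
* $J_j$ does not require attention (otherwise some $J_{j'}$ with $j'\le j$ would act).

**Step 5 (limits; proof of (A5), (A3), (A2)).** Since $L_j\to\infty$, $D$ and all $Y_k$ converge to elements of $\mathbb Q^\omega$, denoted by the same letters. Each $n_k$ converges to a limit $n_k\ge k$. For $m\ge n_0$ we have $r(m)=Y_0(m)-D(m)$, so $r(m)$ converges there, and (2) holds in the limit. In particular $Y_k\restriction k=D\restriction k$, so $Y_k\to D$. As $D$ is the pointwise limit of a $Z'$-computable sequence, $D\le_TZ''$. This is (A5). For $j\ne k$ and $m\ge\max(n_j,n_k)$,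
$$D(m)=\frac{(k+1)Y_j(m)-(j+1)Y_k(m)}{k-j},$$
which gives (A3). For (A2) let $H(k,a)=J_j$. From $s_j$ on it does not require attention, and $Y_k\restriction L_j$, $D\restriction L_j$ are final. In case (i), $\Phi_a^{Z\oplus Y_k}(m){\downarrow}\ne\mathrm{code}(D(m))$ for some $m$; in case (ii), $\Phi_a^{Z\oplus Y_k}(m){\uparrow}$ for some $m$. So $\Phi_a^{Z\oplus Y_k}\ne D$.

**Step 6 (proof of (A1)).** Let $D\in R_e$ and $N_e=J_j$. We show $Y_i\in R_e$ for all $i>j$. No initial segment of $D$ is in any $Out_{e,s}$. So at stages $s\ge s_j$ the string $D\restriction n_{j+1}=D\restriction L_j$ is not in $Out_{e,s}$. As $N_e$ does not require attention, no current $Y_i$ with $j<i<s$ (evaluated after the marker) is in $Out_{e,s}$. Suppose $Y_i\notin R_e$ for some $i>j$. Choose $n$ with $(Y_i\restriction m,n)\notin S_e$ for all $m$, and let $G(i,e,n)=J_{j'}$, so $i\le j'$. It finally does not require attention, and $(Y_i\restriction L_{j'},n)\notin S_e$, so no $\tau\supseteq Y_i\restriction L_{j'}$ has $(\tau,n)\in S_e$. At late stages $s\ge n$ the current $Y_i$ extends $Y_i\restriction L_{j'}$, so it is in $Out_{e,s}$, a contradiction.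

**Step 7 (the trees of (A4)).** We collect the strings that the family has visited, starting anew whenever $n_m$ is reset. If $n_m$ was set (introduced or reset) at stage $b$, let $U_{\langle m,b\rangle}$ be the set of all prefixes of *family strings* $D$ and $Y_k$ ($k\ge m$), as they stand at the end of stages $s\ge b$ such that $n_m$ is not reset in stages $(b,s]$. Otherwise let $U_{\langle m,b\rangle}=\emptyset$.

*These trees are uniformly $Z'$-computable.* Let $s>b$ with $n_m$ not reset in $(b,s]$. As $m\le b<s$, any $J_j$ that acts at stage $s$ has $j\ge m$. Let $\sigma$ be a prefix of a family string at the end of stage $s$, with all entries of code $<s$. We show that $\sigma$ is a prefix of a family string at the end of stage $s-1$.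

* If there is no switch at stage $s$: the extensions made at stage $s$ start with the marker, of code $\ge s$, so $\sigma$ lies below the marker position. $D$ and the $Y_k$ with $m\le k\le j$ (all $Y_k$ with $m\le k<s$, if nothing acted) are unchanged there. The reset $Y_k$ and the new $Y_s$ equal $D$.
* If there is a switch to $D'=Y_i$: then $i>j\ge m$, so $Y_i$ was a family string. If $\sigma$ is a prefix of $D'$, it lies below the marker, so it is a prefix of the old $Y_i$. The $Y_k$ with $k>j$ and the new $Y_s$ equal $D'$. The new $Y_k$, $m\le k\le j$, begins with the old $Y_k\restriction n_i$ followed by an entry of code $\ge s$ (also if $n_i$ is the marker position). So if $\sigma$ is a prefix of it, then $\sigma$ is a prefix of the old $Y_k\restriction n_i$. Here $n_i$ is at most the length at the end of stage $s-1$.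

Going down one stage at a time, we see that $\sigma\in U_{\langle m,b\rangle}$ iff $\sigma$ is a prefix of a family string at the end of a stage $s$ with $b\le s\le\max(\{b\}\cup\{\text{codes of entries of }\sigma\})$ and $n_m$ not reset in $(b,s]$. This is $Z'$-decidable.

*Paths.* If $n_m$ is reset after $b$, then $U_{\langle m,b\rangle}$ is finite and has no path. Suppose $n_m$ is never reset after being set at $b$; for each $m$ there is exactly one such $b$. Then $D\in[U_{\langle m,b\rangle}]$ and $Y_k\in[U_{\langle m,b\rangle}]$ for $k\ge m$. Conversely let $X\in[U_{\langle m,b\rangle}]$ and $j\ge m$. Only finitely many strings are prefixes of family strings at ends of stages $<s_j$. So some prefix of $X$ of length $\ge L_j$ is a prefix of a family string at the end of a stage $\ge s_j$. By Step 4, $X\restriction L_j\in\{D\restriction L_j\}\cup\{Y_k\restriction L_j:m\le k\le j\}$. As $L_j\to\infty$, $X$ is in the closure of $\{D\}\cup\{Y_k:k\ge m\}$, and this set is closed since $Y_k\to D$. This proves (A4) and Theorem A. $\square$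

## 6. Parity gadgets on a fixed tree, and the cost of dead branches

For Theorem B we need a structure in which isomorphisms are paths. Write $\mathbb F_2=\{0,1\}$ with addition mod 2, and identify a finite set $F$ with its characteristic function $F(\cdot)$.

**The fixed gadget.** The nodes are the pairs $q=(i,\vec x)$ with $\vec x\in T_i$. Let $fam(q)$ consist of $q$ and its children $(i,\vec x^\frown x)$. Each node $q$ has two points $(q,0),(q,1)$, labelled $N_q$. For each finite $F\subseteq fam(q)$ of *even* size there is an element $y^q_F$, labelled $W_q$, incident exactly to the points $(p,F(p))$, $p\in fam(q)$. A predicate $C$ holds of $(\rho,0)$ for the roots $\rho$. An automorphism of the reduct without $C$ has the form $(q,b)\mapsto(q,b+h(q))$ on points. It sends $y^q_F$ to $y^q_{F+h\restriction fam(q)}$, so every $h\restriction fam(q)$ must have finite even support.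

**Example.** If $T_i=\{\langle\rangle,\langle0\rangle,\langle1\rangle\}$, then a leaf $q$ has $fam(q)=\{q\}$ and only the element $y^q_\emptyset$, so $h(q)=0$. Hence $h=0$ at the root too, by evenness. If $T_i=\{0^n:n\in\omega\}$, then $h=1$ at all nodes is allowed, since every $fam(q)$ has two elements. In general, if $h(q)=1$, evenness forces a child of $q$ with $h=1$, and so on: the support of $h$ contains a path. Conversely, the characteristic function of the set of nodes on a path is allowed. So a copy in which $C$ is moved at the $i$-th root from $(\rho,0)$ to $(\rho,1)$ codes exactly the paths of $T_i$. This settles the lower bound in Theorem B.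

**Where it stops.** The upper bound is the problem: nodes with no path above them also carry information in other copies. Let $T_i=\{\langle\rangle\}\cup\{\langle x\rangle:x\in\omega\}$ for all $i$, with roots $\rho_i$, and forget $C$. Build a copy $\mathcal B$ with points $p_i^b$ (for $\rho_i$) and $u_{i,x}^b$ (for the leaf $\langle x\rangle$), and with $W_{\rho_i}$-elements for all finite even $G\subseteq fam(\rho_i)$, incident to $p_i^{G(\rho_i)}$ and to $u_{i,x}^{G(x)}$. Let the one $W$-element of the leaf $x$ be incident to $u^0_{i,x}$, unless $i$ is enumerated into $\emptyset'$ exactly at stage $x$; in that case let it be incident to $u^1_{i,x}$. This copy is computable. Let $h$ be $1$ at the leaf $x$ iff $i$ enters $\emptyset'$ at stage $x$, and $h(\rho_i)=1$ iff $i\in\emptyset'$. The support on each family of a root is even, and adding $h$ to all bits is an isomorphism from $\mathcal B$ onto the gadget structure. Every isomorphism has the same bits: at the leaves they are forced by the leaf elements, and then at the root by evenness. So every isomorphism computes $\emptyset'$. The bit of a parent is the parity of the bits of infinitely many children, and reading it off in this way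 costs a jump for each level. The trees $T_i$ have no bound on the height of their pathless parts, so reading off the bits level by level does not give one $E$-computable isomorphism.

The remedy is to build the structure in stages while watching the potential copies $\mathcal B_e$. Each point gets a chain, and the two chains of a node have lengths $k$ and $k+2$ as long as we work on the node; only at nodes on the true path do both chains become infinite. Before anything more is added, $\mathcal B_e$ must first reproduce what has been built, and then *at most one* thing is added. A growth step changes $k$ to $k+1<k+2$, so it cannot confuse the two points. A new child changes the parity of a set if it is put in, so it cannot confuse two $W$-elements. On the part that $\mathcal B_e$ has to track, this gives a *computable* matching. What remains is to correct it by a path, and there $E$ is used.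

## 7. Construction of the structure for Theorem B

**Step 1 (guesses and nodes).** Let $w(i,\vec x)=2^i\prod_{k<|\vec x|}p_{k+1}^{x_k+1}$, where $p_1=3,p_2=5,\dots$ are the odd primes. This function is computable and injective, its range is decidable with computable inverse, and $w(i,\vec x)<w(i,\vec x^\frown x)$. For example $w(1,\langle\rangle)=2$ and $w(1,\langle0\rangle)=6$. *Guesses* are strings $\alpha\in\{\infty,\mathrm{fin}\}^{<\omega}$. For incomparable $\alpha,\beta$, $\alpha$ is *left* of $\beta$ (and $\beta$ *right* of $\alpha$) if at the first difference $\alpha$ has $\infty$ and $\beta$ has $\mathrm{fin}$.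

*Nodes* $q$ are natural numbers, introduced in the order $0,1,2,\dots$ during the construction. A node has data $(i,\vec x,\alpha_q)$ with $\vec x\in T_i$ and $|\alpha_q|=w(i,\vec x)$. If $\vec x=\langle\rangle$, it is a *root*. If $\vec x=\vec y^\frown x$, it has a *parent*, a node with data $(i,\vec y,\alpha_q\restriction w(i,\vec y))$. Let $fam(\sigma)=\{\sigma\}\cup\{q:\sigma\text{ is the parent of }q\}$. A node is alive from its creation until it dies, if ever. There may be several nodes for one pair $(i,\vec x)$: they belong to different guesses, or replace dead ones.

**Step 2 (elements).** The language has unary $C$ and $N_q,W_q,K_q$ ($q\in\omega$), and binary $Succ$, $Inc$. Each element of $\mathcal A$ has exactly one of the labels $N_q,W_q,K_q$.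

* For each node $q$ there are two *points* $(q,0),(q,1)$ labelled $N_q$, forming $P_q$. Each point starts a *chain* (via $Succ$, the point first) of elements labelled $K_q$; the length of the chain is its number of $K_q$-elements. At each stage the lengths for $(q,0),(q,1)$ are $k,k+2$ for some $k$.
* There are elements $y^q_F$ labelled $W_q$, for certain finite even-size $F\subseteq fam(q)$, distinct for distinct $F$. $y_F^q$ is incident ($Inc(y,p)$) exactly to the points $(p,F(p))$, $p\in fam(q)$.
* $C$ holds exactly of the points $(\rho,0)$, $\rho$ a root.

**Step 3 (tasks).**

* *Create*$(i,\vec x,\alpha)$ (for $\vec x\in T_i$, $|\alpha|=w(i,\vec x)$): eligible if no node with these data is alive and, if $\vec x=\vec y^\frown x$, a node with data $(i,\vec y,\alpha\restriction w(i,\vec y))$ is alive. It creates a node $q$ with these data (and that parent), points with chain lengths $0,2$, and the element $y_\emptyset^q$. All existing $W$-elements of the parent become incident to $(q,0)$. If $q$ is a root, $C((q,0))$ holds.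
* *Grow*$(q)$: eligible if $q$ is alive. Both chains of $P_q$ are lengthened by $1$.
* *Add*$(\sigma,F)$: eligible if $\sigma$ is alive, $F$ is an even-size subset of the current $fam(\sigma)$, and $y_F^\sigma$ is not yet present. It adds $y_F^\sigma$.

The guess of the task is $\alpha$, $\alpha_q$, $\alpha_\sigma$ respectively, and the task *concerns* the node created, $q$, or $\sigma$ respectively. Tasks have distinct numerical codes.

**Step 4 (a stage).** Let $\mathcal B_e$ be the $e$-th partial computable function viewed as a possible atomic diagram on $\omega$, and $\mathcal A_t$ the finite structure built before stage $t$. For a set $\mathcal S$ of nodes, $\mathcal A_t|\mathcal S$ is the restriction of $\mathcal A_t$ to elements with labels $N_q,W_q,K_q$, $q\in\mathcal S$, in the language $Succ,Inc,N_q,W_q,K_q$ ($q\in\mathcal S$), *without* $C$; $\mathcal A|\mathcal S$ and $\mathcal B|\mathcal S$ are defined likewise.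

At stage $t$ define $\delta_t\in\{\infty,\mathrm{fin}\}^t$ recursively. Given $\alpha=\delta_t\restriction e$, $e<t$, let $\mathcal S_t$ be the set of existing nodes $q$ with $\alpha_q\supseteq\alpha^\frown\infty$. Let $M_t$ be the set of $a<t$ for which one of $N_q(a),W_q(a),K_q(a)$, $q\in\mathcal S_t$, is found true in $\mathcal B_e$ in $\le t$ steps. If all facts about elements of $M_t$ in the language $Succ,Inc,N_q,W_q,K_q$ ($q\in\mathcal S_t$) converge in $\le t$ steps and the resulting finite structure is isomorphic to $\mathcal A_t|\mathcal S_t$, let $\delta_t(e)=\infty$. Otherwise let $\delta_t(e)=\mathrm{fin}$. Strings $\subseteq\delta_t$ are *visited* at $t$.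

Next, all alive nodes $q$ with $\alpha_q$ right of $\delta_t$ die. Finally, among the eligible tasks with guess $\subseteq\delta_t$ (finitely many, computably listed, since $|\alpha|=w(i,\vec x)$ determines $(i,\vec x)$) perform the one whose value, (code) $+$ (number of times performed so far), is least, with ties broken by code; do nothing if there is none. So **at most one task is performed per stage**.

**Step 5 (fairness).** *A task which is eligible with visited guess at infinitely many stages is performed infinitely often.* Otherwise its value is eventually a constant $v$, and from some stage on, whenever it is eligible with visited guess, another task of value $\le v$ is performed. Only the finitely many tasks of code $\le v$ can ever have value $\le v$, and each of them can be performed at most $v+1$ times with value $\le v$, as each performance raises its value. This is a contradiction.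

**Step 6 ($\mathcal A$ is computable).** Elements are numbered in order of addition. Every atomic fact about a tuple of elements is decided when the last of them is added, and it never changes: a later child $q$ is not in any earlier $F$, and the earlier $y_F$ of its parent are made incident to $(q,0)=(q,F(q))$. The label of an element is known when it is added. $\mathcal A$ is infinite by (L1) and (L2) below. So $\mathcal A$ is a computable structure with domain $\omega$, and the data and the parent of a node $q$ are computable from $q$.

## 8. The true path, live nodes, and the automorphisms

Let $f$ be the true path: $f\restriction n$ is the leftmost string of length $n$ visited infinitely often. These strings cohere, because an extension of $f\restriction n$ of length $n+1$ is visited infinitely often, and it is left of every string of length $n+1$ above a string right of $f\restriction n$. Strings left of $f\restriction n$ are visited at only finitely many stages altogether: at such a stage $t\ge n$, $\delta_t\restriction n$ is one of finitely many strings each visited finitely often. In particular $\delta_t$ is left of $f\restriction n$ for only finitely many $t$. Since "visited infinitely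 often" is $\Pi^0_2$, $f\le_T\emptyset''$. Call $q$ *live* if it never dies and $\alpha_q\subset f$.

**(L1)** *For $\vec x\in T_i$ there is exactly one live node $q(i,\vec x)$ whose first data are $(i,\vec x)$. The parent of $q(i,\vec x^\frown x)$ is $q(i,\vec x)$. Parents of live nodes are live, so children of non-live nodes are non-live.*

*Proof.* At any stage at most one node with given data is alive. A live node for $(i,\vec x)$ has guess $f\restriction w(i,\vec x)$, so two live nodes for $(i,\vec x)$ would have the same data and would both be alive eventually. This gives uniqueness.

If a parent dies at $t$, then $\delta_t$ is left of its guess, hence left of the guess of any child (which extends it), so its alive children die too. As a parent is alive when a child is created, parents of live nodes never die. Their guesses are initial segments of the child's guess, so they are live.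

Existence is by induction on $|\vec x|$. Let $\alpha=f\restriction w(i,\vec x)$, and consider stages after the last one with $\delta_t$ left of $\alpha$ and, if $\vec x\ne\langle\rangle$, after the creation of the live node of the immediate predecessor of $\vec x$. From then on nodes with guess $\alpha$ do not die. If no node with data $(i,\vec x,\alpha)$ were ever alive from then on, Create$(i,\vec x,\alpha)$ would be eligible whenever $\alpha$ is visited, so by fairness it would be performed, a contradiction. So such a node is alive at some such stage, never dies, and is live. $\square$

**(L2)** *If $q$ is live, both chains of $P_q$ are infinite and $y_F^q$ exists for every finite even-size $F\subseteq fam(q)$. If $q$ is not live, its chains are finite, of lengths $k,k+2$ for some $k$.*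

*Proof.* If $q$ is live, Grow$(q)$ is eligible whenever $\alpha_q$ is visited after its creation, so it is performed infinitely often. If $y^q_F$ were never added, Add$(q,F)$ would be eligible with visited guess infinitely often, hence performed, a contradiction. Suppose $q$ is not live. If it dies, Grow$(q)$ is not eligible afterwards. This includes the case that $\alpha_q$ is right of $f$, since $f\restriction|\alpha_q|$ is visited infinitely often. Otherwise $\alpha_q$ is left of $f$ and is visited only finitely often. Each Grow adds $1$ to both lengths. $\square$

**(L3)** *Let $h$: nodes $\to\mathbb F_2$ satisfy*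

* *(H1) $h(q)=1\Rightarrow q$ is live, and*
* *(H2) $h\restriction fam(\sigma)$ has finite even support for each node $\sigma$.*

*Let $\Delta_h$ be the map $(q,b)\mapsto(q,b+h(q))$ (chains moved along), $y_F^\sigma\mapsto y^\sigma_{F+h\restriction fam(\sigma)}$. It is an automorphism of the reduct of $\mathcal A$ without $C$. It preserves $C$ iff (H3) $h(\rho)=0$ for all roots $\rho$.*

*Proof.* If $\sigma$ is not live, then $h\restriction fam(\sigma)=0$ by (H1) and (L1). If $\sigma$ is live, all finite even $F$ occur, by (L2). Chains are exchanged only at live nodes, where both are infinite. So $\Delta_h$ is a well-defined involution. Labels and $Succ$ are preserved. $Inc$ is preserved because $y_F^\sigma$ is incident to $(p,F(p))$ and its image is incident to $(p,F(p)+h(p))$. The statement on $C$ is clear. $\square$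

For $X\in[T_i]$ let $\pi_X=\{q(i,X\restriction n):n\in\omega\}$. By (L1), $fam(\sigma)\cap\pi_X=\{q(i,X\restriction n),q(i,X\restriction(n+1))\}$ if $\sigma=q(i,X\restriction n)$, and it is empty if $\sigma\notin\pi_X$. So the characteristic function $1_{\pi_X}$ satisfies (H1) and (H2).

## 9. Every isomorphism to the copy with one root flipped computes a path

For $i\in I$ let $\rho_i=q(i,\langle\rangle)$, and let $\mathcal A^{(i)}$ be $\mathcal A$ with $C$ changed only on $P_{\rho_i}$, holding of $(\rho_i,1)$ instead of $(\rho_i,0)$. It is computable. For $X\in[T_i]$ the map $\Delta_{1_{\pi_X}}$ is an isomorphism $\mathcal A\to\mathcal A^{(i)}$, as $\rho_i$ is the only root in $\pi_X$. So $\mathcal A^{(i)}$ is a computable copy of $\mathcal A$.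

Let $g:\mathcal A\to\mathcal A^{(i)}$ be any isomorphism, and let $h(q)=1$ if $g(q,0)=(q,1)$ and $h(q)=0$ otherwise. Then $h\le_Tg$ and $g(q,b)=(q,b+h(q))$. Because of $C$, $h(\rho_i)=1$. For every node $\sigma$, $g(y_\emptyset^\sigma)=y_F^\sigma$ for some $F$. As $y_\emptyset^\sigma$ is incident to $(p,0)$, its image is incident to $(p,h(p))$ for $p\in fam(\sigma)$, so $F=h\restriction fam(\sigma)$. Hence $h\restriction fam(\sigma)$ has finite even support. So if $h(\sigma)=1$, some child $q$ of $\sigma$ has $h(q)=1$. Searching, $g$ computes nodes $\rho_i=q_0,q_1,\dots$ with $q_{n+1}$ a child of $q_n$, and their sequences $\vec x$ form a path of $T_i$. Hence *if $\mathcal A$ is $\mathbf c$-computably categorical, then $\mathbf c$ computes a member of $[T_i]$ for each $i\in I$.*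

## 10. A computable matching of a copy outside a finite set of nodes

It remains to show that $\mathcal A$ is $\deg(E)$-computably categorical. Fix $e$ with $\mathcal B=\mathcal B_e$ total and $\psi:\mathcal B\cong\mathcal A$. Nothing is assumed about the complexity of $\psi$. Let $\alpha=f\restriction e$, and write $P_q^{\mathcal B},W_q^{\mathcal B}$ for the sets of elements of $\mathcal B$ satisfying $N_q,W_q$.

**(L4)** *$f(e)=\infty$.* This says that the construction does wait for $\mathcal B$ infinitely often.

*Proof.* Otherwise $\alpha^\frown\infty$ is visited finitely often. Tasks concerning a node $q$ with $\alpha_q\supseteq\alpha^\frown\infty$ are performed only when $\alpha^\frown\infty$ is visited, and only these add elements labelled by such nodes. So from some stage on, with $\alpha$ as the current guess, $\mathcal S_t=\mathcal S$ and $\mathcal A_t|\mathcal S=\mathcal A|\mathcal S$ are fixed and finite. As $\mathcal B\cong\mathcal A$ is total, at all sufficiently large $t$ the set $M_t$ consists of all elements of $\mathcal B$ with labels from $\mathcal S$, all relevant facts have converged, and the structure is isomorphic to $\mathcal A|\mathcal S$. So at the next stage visiting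 $\alpha$, $\alpha^\frown\infty$ is visited, a contradiction. $\square$

**Step 1 (three kinds of nodes).** Partition the nodes:

* $\mathcal S=\{q:\alpha_q\supseteq\alpha^\frown\infty\}$;
* $\mathcal R=\{q:\alpha_q\text{ right of }\alpha^\frown\infty\}$;
* $\mathcal X=$ the rest ($\alpha_q\subseteq\alpha$, or $\alpha_q$ left of $\alpha^\frown\infty$).

*$\mathcal X$ is finite.* A node with guess left of $\alpha^\frown\infty=f\restriction(e+1)$ is created only at a stage with $\delta_t$ left of $\alpha^\frown\infty$. There are finitely many such stages, and at most one node is created per stage. If $\alpha_q\subseteq\alpha$, then $w(i,\vec x)\le e$, which leaves finitely many $(i,\vec x)$, with guess $f\restriction w(i,\vec x)$. Each has finitely many versions, since a new version needs the death of the old one, and this happens only when $\delta_t$ is left of the guess.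

Children of $\mathcal S$-nodes are in $\mathcal S$ and children of $\mathcal R$-nodes are in $\mathcal R$, because guesses extend; hence $\mathcal X$ is closed under parents. $\mathcal R$-nodes are not live. Membership in $\mathcal S,\mathcal R,\mathcal X$ is decidable.

**Step 2 (matching on $\mathcal S$).** Let $t_0<t_1<\cdots$ be the stages visiting $\alpha^\frown\infty$, an infinite computable sequence. At $t_j$ there is an isomorphism $\theta_j$ from the structure on $M_{t_j}$ (formed for the guess $\alpha$) onto $\mathcal A_{t_j}|\mathcal S_{t_j}$, and we can compute one. Here $M_{t_j}\subseteq M_{t_{j+1}}$. Between these two checks at most one task concerning nodes of $\mathcal S$ is performed, namely the task of stage $t_j$.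

**(L5)** *$\theta_{j+1}$ extends $\theta_j$.*

*Proof.* *Points.* Let $q\in\mathcal S_{t_j}$ and $\theta_j(p_b)=(q,b)$ for $b=0,1$, with chain lengths $k,k+2$ in $\mathcal A_{t_j}$. In $M_{t_{j+1}}$ the chain of $p_1$ has length $\ge k+2$, while in $\mathcal A_{t_{j+1}}$ the chain of $(q,0)$ has length $\le k+1$. So $\theta_{j+1}(p_1)=(q,1)$ and $\theta_{j+1}(p_0)=(q,0)$.

*Chain elements* follow, as they are determined by the point and the position.

*$W$-elements.* Let $y\in M_{t_j}$ have label $W_\sigma$, $\theta_j(y)=y_F^\sigma$ and $\theta_{j+1}(y)=y_{F'}^\sigma$. Let $p\in fam(\sigma)\subseteq\mathcal S$ exist at $t_j$. Both points of $P_p^{\mathcal B}$ are in $M_{t_j}$, and the point of $P_p^{\mathcal B}$ incident to $y$ is sent by $\theta_j$ to $(p,F(p))$ and by $\theta_{j+1}$ to $(p,F'(p))$. By agreement on points, $F'(p)=F(p)$. At $t_{j+1}$, $fam(\sigma)$ contains at most one further node $q^*$, so $F'\in\{F,F\cup\{q^*\}\}$. Both $|F|$ and $|F'|$ are even, so $F'=F$. $\square$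

So $\theta=\bigcup_j\theta_j$ is a *computable* isomorphism from $\mathcal B|\mathcal S$ onto $\mathcal A|\mathcal S$ (without $C$): every element of $\mathcal B$ with a label from $\mathcal S$ lies in some $M_{t_j}$, and every element of $\mathcal A|\mathcal S$ lies in some $\mathcal A_{t_j}$.

**Step 3 (matching on $\mathcal R$).** **(L6)** *$\psi$ restricted to elements with labels from $\mathcal R$ is computable; call it $\theta$ there too.*

*Proof.* A node $q\in\mathcal R$ created at stage $t$ is dead after the first $t_j>t$, since $\alpha_q$ is right of $\delta_{t_j}\supseteq\alpha^\frown\infty$. After that nothing is added to the chains of $P_q$, no $W_q$-element is added, and no child of $q$ is created. So this finite part of $\mathcal A$ is computably known, including the final chain lengths $k,k+2$. The element of $P_q^{\mathcal B}$ whose chain has at least $k+1$ elements is found by search; $\psi$ maps it to $(q,1)$ and the other one to $(q,0)$. Chain elements follow. On $W_q^{\mathcal B}$, $\psi$ is determined by the incidences with $P_p^{\mathcal B}$ for the finitely many $p\in fam(q)\subseteq\mathcal R$. $\square$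

**Step 4 (how $\theta$ and $\psi$ differ on $\mathcal S$).** The map $\theta$ need not extend to an isomorphism from $\mathcal B$ onto $\mathcal A$, since it ignores $C$ and $\mathcal X$. We compare it with $\psi$. For $q\in\mathcal S$ let $u(q)=0$ if $\psi,\theta$ agree on $P_q^{\mathcal B}$, and $u(q)=1$ otherwise. So $\theta(p)=(q,b)$ implies $\psi(p)=(q,b+u(q))$. Non-live $q$ have distinct finite chain lengths, and these are preserved by both maps, so $u(q)=1$ implies that $q$ is live. For $\sigma\in\mathcal S$ and $y\in W_\sigma^{\mathcal B}$ with $\psi(y)=y_F^\sigma$ and $\theta(y)=y_{F'}^\sigma$, comparing incidences gives $F+F'=u\restriction fam(\sigma)$. As $W_\sigma^{\mathcal B}\neq\emptyset$, $u\restriction fam(\sigma)$ has finite even support. Consequently, if $q\in\mathcal S$ and $u(q)=1$, then $q$ is live and has a child with $u=1$, which is again live and in $\mathcal S$, and so on. This gives a path of $T_i$: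
$$q\in\mathcal S,\ u(q)=1\ \Longrightarrow\ q=q(i,\vec x)\text{ with }\vec x\in T_i^{ext}\ (\text{so }i\in I).\tag{3}$$

## 11. Correcting the matching by a path, using $E$

We look for $h$ with (H1)–(H3) of the form $h=u+v$ on $\mathcal S$ and $h=0$ on $\mathcal R$. Then $\Delta_h\circ\psi$ is an isomorphism, and on $\mathcal S$ the unknown $u$ cancels: the composition is $\theta$ corrected by $v$. The function $v$ will be $E$-computable.

**Step 1 (definition of $h$ and $v$).** Each $fam(\sigma)$ lies in the tree of descendants of a single root, so we may treat roots separately.

(a) *Root $\rho\in\mathcal S$.* All descendants are in $\mathcal S$. Let $\epsilon_\rho=u(\rho)$. It is computable from $\rho$: if $p\in P_\rho^{\mathcal B}$ and $C^{\mathcal B}(p)$, then $\psi(p)=(\rho,0)$, so $\theta(p)=(\rho,\epsilon_\rho)$. If $\epsilon_\rho=0$, let $v=0$ on this tree. If $\epsilon_\rho=1$, then by (3) $\rho=\rho_i$ with $i\in I$; let $v=1_{\pi_{X_i}}$ there. In both cases $h=u+v$ satisfies (H1) and (H2) on this tree, since $u$ and $v$ do, and $h(\rho)=0$.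

(b) *Root in $\mathcal R$.* All descendants are in $\mathcal R$; $h=0$.

(c) *Root $\rho\in\mathcal X$ (finitely many).* Put $h_0=u$ on $\mathcal S$ and $h_0=0$ on $\mathcal R$. On the nodes of the finite set $\mathcal X$ in this tree define $h_0$ recursively from children to parents by
$$h_0(\tau)=\sum\{h_0(q):q\text{ a child of }\tau\}.$$
Only finitely many terms are nonzero: by (3) and (L1) the children $q\in\mathcal S$ of $\tau$ with $u(q)=1$ are among the $q(i,\vec x^\frown x)$ with $\vec x^\frown x\in T_i^{ext}$, where $\vec x$ is the sequence of $\tau$. *Here we use that $T_i^{ext}$ is finitely branching*; and $\mathcal X$ is finite.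

So (H2) holds for $h_0$ at $\tau\in\mathcal X$, and it holds at $\sigma\in\mathcal S\cup\mathcal R$. For (H1): if $h_0(\tau)=1$ with $\tau\in\mathcal X$, then $\tau$ has a child with $h_0=1$, which inductively is live, so $\tau$ is live.

Let $\epsilon_\rho=h_0(\rho)$. If $\epsilon_\rho=0$, put $h=h_0$ on this tree and $v=0$ on its $\mathcal S$-nodes. If $\epsilon_\rho=1$, following children with $h_0=1$ leads out of the finite set $\mathcal X$ to some $q\in\mathcal S$ with $u(q)=1$, so by (3) the index $i$ of this tree is in $I$; and $\rho$ is live, so $\rho=\rho_i$. Put $h=h_0+1_{\pi_{X_i}}$ on this tree and $v=1_{\pi_{X_i}}$ on its $\mathcal S$-nodes. Nodes of $\pi_{X_i}$ are live, so none is in $\mathcal R$, and $h=0$ on $\mathcal R$ as wanted. Again (H1), (H2) hold and $h(\rho)=0$.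

By (L3), $\Theta=\Delta_h\circ\psi:\mathcal B\to\mathcal A$ is an isomorphism, including $C$.

**Step 2 ($v$ is $E$-computable).** $E\ge_T\emptyset''$ computes $f$ and, uniformly in $i\in I$ and $n$, the node $q(i,X_i\restriction n)$: it is the unique never-dying node with data $(i,X_i\restriction n,f\restriction w(i,X_i\restriction n))$. So $v$ is $E$-computable on $\mathcal S$. In case (a) this is uniform, since $\epsilon_\rho$ is computable and $\epsilon_\rho=1$ implies $i\in I$, so the procedure for $X_i$ is called only where it is correct. In case (c) there are finitely many roots, so the $\epsilon_\rho$ are finite information.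

**Step 3 ($\Theta$ is $E$-computable).** The label of an element of $\mathcal B$ is found by search. We go through the kinds of elements.

* *Points, labels in $\mathcal S$:* if $\theta(p)=(q,b)$, then $\psi(p)=(q,b+u(q))$ and $h=u+v$, so $\Theta(p)=(q,b+v(q))$.
* *Points, labels in $\mathcal R$:* $\Theta=\psi=\theta$, since $h=0$ on $\mathcal R$.
* *Points, labels in $\mathcal X$:* finitely many points, finite information.
* *Chain elements:* determined by the base point and the position in the chain, both found by search in $\mathcal B$.
* *$W_\sigma^{\mathcal B}$, $\sigma\in\mathcal S$:* if $\theta(y)=y_F^\sigma$, then $\psi(y)=y^\sigma_{F+u\restriction fam(\sigma)}$, so $\Theta(y)=y^\sigma_{F+v\restriction fam(\sigma)}$. The support of $v\restriction fam(\sigma)$ is empty if $v(\sigma)=0$. If $v(\sigma)=1$, it consists of $\sigma$ and the next node of $\pi_{X_i}$. $E$ decides which and computes it.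
* *$W_\sigma^{\mathcal B}$, $\sigma\in\mathcal R$:* $fam(\sigma)\subseteq\mathcal R$ and $\Theta=\theta$.
* *$W_\tau^{\mathcal B}$, $\tau\in\mathcal X$ (finitely many $\tau$):* $\Theta(y)=y_G^\tau$, where $G$ is the finite set of $q\in fam(\tau)$ such that the point $p\in P_q^{\mathcal B}$ incident to $y$ has $\Theta(p)=(q,1)$. Let $G_\theta(y)$ be the set of $q\in fam(\tau)\cap(\mathcal S\cup\mathcal R)$ such that this point has $\theta(p)=(q,1)$. On $fam(\tau)\cap(\mathcal S\cup\mathcal R)$, $G$ differs from $G_\theta(y)$ at most in one element depending only on $\tau$ (the child of $\tau$ on $\pi_{X_i}$, if it is in $\mathcal S$ and $v=1$ there). So $G_\theta(y)$ is finite. Membership in it is computable uniformly in $y$, and $\emptyset'\le_TE$ finds a bound for it, by asking for each $n$ whether some $q>n$ belongs to it. On the finite set $fam(\tau)\cap\mathcal X$, $G$ is computed from finite information. So $E$ computes $G$.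

Hence every computable copy $\mathcal B$ of $\mathcal A$ has an $E$-computable isomorphism $\Theta^{-1}:\mathcal A\to\mathcal B$. With Section 9 this proves Theorem B, and with it Theorem 4. $\square$

## 12. Higher levels, and finitely many pairs of copies

Part 2 of the Main Theorem gives more than non-strongness, and the choice of $Z$ is flexible. Recall Kleene's notations: $1$ denotes $0$, $2^b$ denotes the successor of the ordinal denoted by $b$, and $3\cdot5^c$ denotes the limit of the sequence of notations computed by $\varphi_c$. We write $|a|$ for the ordinal denoted by $a\in\mathcal O$. For $a\in\mathcal O$ the set $\{u:u\le_{\mathcal O}a\}$ is well-ordered by $<_{\mathcal O}$, and both this set and the relation on it are c.e.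

**Corollary 5.**

1. For every computable ordinal $\alpha\ge2$ there is a degree of categoricity $\mathbf d$ with $\mathbf 0^{(\alpha)}<\mathbf d\le\mathbf 0^{(\alpha+2)}$ which is not a strong degree of categoricity.
2. For every $\mathbf d$ as in the Main Theorem: if $\mathcal M$ is *any* computable structure with degree of categoricity $\mathbf d$, and $(\mathcal A_l,\mathcal B_l)_{l<N}$ are finitely many pairs of computable copies of $\mathcal M$, then there are isomorphisms $f_l:\mathcal A_l\to\mathcal B_l$ with $f_0\oplus\dots\oplus f_{N-1}\not\ge_T\mathbf d$.

*Proof.* (1) Let $a\in\mathcal O$ with $|a|=\alpha$. With $H_1=\emptyset$, $H_{2^b}=H_b'$ and $H_{3\cdot5^c}=\{\langle x,v\rangle:x<_{\mathcal O}3\cdot5^c,\ v\in H_x\}$, let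
$$Z=\{\langle x,v\rangle:x\le_{\mathcal O}a,\ v\in H_x\}.$$
(For $\alpha=2$ we have $a=2^{2^1}=4$, and the columns of $Z$ with indices $1,2,4$ are $\emptyset,\emptyset',\emptyset''$.) Let $W=\{x:x\le_{\mathcal O}a\}$. Consider the following condition on $V$: $\langle x,v\rangle\in V$ implies $x\in W$; and for all $x\in W$ the column $V^{[x]}$ is $\emptyset$ if $x=1$, is $(V^{[b]})'$ if $x=2^b$, and is $\{\langle z,v\rangle:z<_{\mathcal O}x,\ v\in V^{[z]}\}$ if $x=3\cdot5^c$. As $W$ and $<_{\mathcal O}$ on $W$ are c.e., every clause is a universal quantification over Boolean combinations of $\Sigma^0_1$ conditions, so the condition is $\Pi^0_2$. By induction along the well-ordering of $W$, $Z$ is its only solution. Clearly $H_a\le_TZ$. Also $Z\le_TH_a$, since $H_x\le_TH_a$ uniformly in $x\le_{\mathcal O}a$ (a standard fact) and $W\le_T\emptyset'\le_TH_a$. So $Z$ is a $\Pi^0_2$ singleton of degree $\mathbf 0^{(\alpha)}\ge\mathbf 0''$, and Theorem 4 applies.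

(2) As $\mathbf d>\mathbf 0$, $\mathcal M$ is infinite. The set of all $\bigoplus_{l<N}(f_l\oplus f_l^{-1})$ with $f_l:\mathcal A_l\cong\mathcal B_l$ is a $\Pi^0_1$ class, as in Lemma 2. It has a $\mathbf d$-computable member, since $\mathcal M$ is $\mathbf d$-computably categorical. By part 2 of Theorem 4 some member does not compute $\mathbf d$, and this member is Turing equivalent to $f_0\oplus\dots\oplus f_{N-1}$. $\square$

Compare part 2 with Proposition 1. For a rigid structure finitely many pairs of copies always suffice to produce the degree of categoricity. For the structures with degree of categoricity $\mathbf d$ as in Theorem 4, no finite number of pairs does.
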